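# The Lyusternik–Shnirel'man category of $\mathrm{SO}(n)$ and its $\mathbb{Z}_2$-cup-length

## 1. Category, cup-length and a weighted digit sum

All cohomology $H^*$ has coefficients in $\mathbb{F}_2=\mathbb{Z}_2$ unless another theory is written. Spaces called $X$ are compact and path-connected.

**Definition (category).** An open set $G\subset X$ is *contractible in $X$* if the inclusion $G\to X$ is homotopic to a constant map. The Lyusternik–Shnirel'man category $\operatorname{cat}(X)$ is the least integer $k\ge 0$ such that $X$ is covered by $k+1$ open subsets, each contractible in $X$.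

*Example.* The circle is covered by two open arcs and is not contractible in itself, so $\operatorname{cat}(S^1)=1$. The space $\mathbb{RP}^3$ is covered by the four affine charts $\{x_i\ne 0\}\cong\mathbb{R}^3$, so $\operatorname{cat}(\mathbb{RP}^3)\le 3$. A set contractible in $X$ need not be connected: two disjoint open discs in $S^2$ form such a set, since one may shrink each disc to a point and then move one point to the other.

**Definition (cup-length).** $\operatorname{cup}(X)$ is the largest $c$ for which there are reduced classes $a_1,\dots,a_c\in\widetilde H^*(X)$ with $a_1\cup\dots\cup a_c\neq0$.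

*Example.* $H^*(\mathbb{RP}^3)=\mathbb{F}_2[\alpha]/(\alpha^4)$, so $\operatorname{cup}(\mathbb{RP}^3)=3$.

The two notions are linked by the Elsholz inequality $\operatorname{cat}(X)\ge\operatorname{cup}(X)$. With the two examples it gives $\operatorname{cat}(\mathbb{RP}^3)=3$.

**Definition (the number $m'$).** For $m=\sum_{i=0}^k n_i2^i$ with $n_i\in\{0,1\}$ put $m'=\sum_{i=1}^k i\,n_i\,2^{i-1}$.

*Example.* $1'=0$, $2'=1$, $3'=1$, $4'=2\cdot 2=4$, and since $24=16+8$, $24'=4\cdot8+3\cdot4=44$.

We write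
$$L(n)=n-1+(n-1)'.$$
For $n=1,2,3,4,5$ this is $0,1,3,4,8$, and $L(25)=24+44=68$.

Let $\mathrm{SO}(n)$ be the rotation group. It is known that $\operatorname{cup}(\mathrm{SO}(n))=L(n)$ for every $n\ge1$ (we shall see a short proof in Section 3). Hence $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)$ always. Equality is known to hold for $n=1,\dots,10$. The paper "An Explicit Formula For The Cup-Length Of The Rotation Group" is the source of the following problem.

**Question 1.1.** Is it true that $\operatorname{cat}(\mathrm{SO}(n))=n-1+(n-1)'$ for $n\ge1$?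

In plain words: do mod 2 cup products tell the whole truth about the category of rotation groups? The answer is **no**. For example $\operatorname{cat}(\mathrm{SO}(25))\ge69$, while $L(25)=68$. We shall prove the following.

**Theorem A.** Let $q=2^k\ge8$ and $2q+9\le n\le4q$. Then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+1$.

**Theorem B.** Let $q=2^k\ge16$.

(a) If $2q+9\le n\le3q$, then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\lfloor q/3\rfloor-4$.

(b) If $3q+1\le n\le4q$, then $\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\max(1,\lfloor q/5\rfloor-2)$.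

**Corollary C.** For every $n\ge41$ not of the form $2^k+i$ with $1\le i\le8$,
$$\operatorname{cat}(\mathrm{SO}(n))\ge L(n)+\max\Big(1,\frac n{20}-3\Big).$$

So equality fails for infinitely many $n$, and $\operatorname{cat}(\mathrm{SO}(n))-\operatorname{cup}(\mathrm{SO}(n))$ is unbounded. Whether equality holds for $11\le n\le24$ and for $n=2^k+i$ ($k\ge5$, $1\le i\le8$) is not decided by this argument.

## 2. The groups $\mathrm{SO}(1),\dots,\mathrm{SO}(4)$ by hand

$\mathrm{SO}(1)$ is a point, so its category is $0=L(1)$. $\mathrm{SO}(2)=S^1$ has category $1=L(2)$. $\mathrm{SO}(3)\cong\mathbb{RP}^3$ has category $3=L(3)$. Finally $\mathrm{SO}(4)$ is homeomorphic to $S^3\times\mathrm{SO}(3)$ (left multiplication by unit quaternions gives a section of $\mathrm{SO}(4)\to S^3$). The cup-length of $S^3\times\mathbb{RP}^3$ is $1+3=4$. By the classical product inequality $\operatorname{cat}(X\times X')\le\operatorname{cat}(X)+\operatorname{cat}(X')$ its category is at most $1+3$. So $\operatorname{cat}(\mathrm{SO}(4))=4=L(4)$.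

In these cases the cup-length bound is sharp. To see what could go beyond it we need the whole ring $H^*(\mathrm{SO}(n))$, and the Milnor operations on it.

## 3. The ring $H^*(\mathrm{SO}(n))$, its letters, and the Milnor operations

**Milnor operations.** Put $Q_0=Sq^1$ and $Q_j=[Sq^{2^j},Q_{j-1}]$. Then $Q_j$ has degree $2^{j+1}-1$ and is primitive, so it is a derivation for all cup products, relative ones included. Being a stable operation, it commutes with coboundary maps.

*Example.* On $\mathbb{RP}^\infty$ we have $Q_0\alpha=\alpha^2$. For $j\ge1$, $Sq^{2^j}\alpha=0$, so inductively $Q_j\alpha=Sq^{2^j}(\alpha^{2^j})=\alpha^{2^{j+1}}$. By the derivation property $Q_j\alpha^i=i\,\alpha^{i-1+2^{j+1}}$.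

**The stable ring.** Let $a_i\in H^i(\mathrm{SO})$ be the cohomology suspension of $w_{i+1}\in H^{i+1}(B\mathrm{SO})$. The Wu formula gives $Sq^kw_{i+1}\equiv\binom ikw_{i+k+1}$ modulo decomposables, and suspension kills decomposables. So $Sq^ka_i=\binom ika_{i+k}$. In particular $a_i^2=Sq^ia_i=a_{2i}$, and $\alpha^i\mapsto a_i$ ($i\ge1$) is linear over the Steenrod algebra $\mathcal A$. By Borel's theorem, the products of distinct elements among $a_1,\dots,a_{n-1}$ form a basis of $H^*(\mathrm{SO}(n))$, and $a_i=0$ there for $i\ge n$. Write $x_l=a_l$ for odd $l$. Then $a_{l2^b}=x_l^{2^b}$, hence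
$$P:=H^*(\mathrm{SO})=\mathbb{F}_2[x_1,x_3,x_5,\dots],\qquad Q_jx_i=a_{i-1+2^{j+1}}\quad(i\text{ odd}).\tag{1}$$
The map $P\to H^*(\mathrm{SO}(n))$ is onto, with kernel generated by the $x_l^{h_l}$, where the *height* $h_l$ is the least power of $2$ with $l\,h_l\ge n$ (so $h_l=1$ for $l\ge n$). Indeed, by writing $y_l$ in binary, the products of distinct $a_i$, $i<n$, are exactly the monomials
$$y=\prod_lx_l^{y_l},\qquad 0\le y_l<h_l.$$
We call these the *basis monomials*. Every monomial of $P$ maps either to a basis monomial or to $0$.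

*Example.* For $n=5$: $h_1=8$, $h_3=2$, so $H^*(\mathrm{SO}(5))=\mathbb{F}_2[x_1,x_3]/(x_1^8,x_3^2)$, with $Q_0x_1=x_1^2$, $Q_1x_1=x_1^4$, $Q_0x_3=a_4=x_1^4$, and $Q_1x_3=a_6=0$.

**Definition (weight).** The weight of a monomial in $P$ is its number of letters $x_i$, counted with multiplicity. For a basis monomial, $\operatorname{wt}(y)=\sum_ly_l$.

From now on $X=\mathrm{SO}(n)$, $d=\dim X$, $H=H^*(X)$, $L=L(n)$, and
$$T=\prod_{i<n\text{ odd}}x_i^{h_i-1},$$
the basis monomial of largest degree, which generates $H^d(X)$. Since $h_i-1$ is the sum of all $2^b$ with $i2^b<n$, and since $2^v=1+\sum_{i=1}^v2^{i-1}$,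
$$\operatorname{wt}(T)=\sum_{k=1}^{n-1}2^{v_2(k)}=(n-1)+\sum_{i\ge1}2^{i-1}\Big\lfloor\frac{n-1}{2^i}\Big\rfloor=(n-1)+(n-1)'=L.\tag{2}$$
For the third equality, let $n-1=\sum n_k2^k$. Then $\lfloor(n-1)/2^i\rfloor=\sum_{k\ge i}n_k2^{k-i}$, so $n_k$ contributes $2^{k-1}$ for each $i=1,\dots,k$, which is $k\,n_k2^{k-1}$ in all. In particular $L(n)$ is increasing in $n$.

*Example.* For $n=5$, $T=x_1^7x_3$ has degree $10=\dim\mathrm{SO}(5)$ and weight $8=L(5)$. For $n=25$ the heights are $h_1=32$, $h_3=16$, $h_5=8$, then $4$ for $l=7,9,11$ and $2$ for $l=13,\dots,23$. The weight of $T$ is $31+15+7+9+6=68$.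

*Why the cup-length is $L$.* $T\ne0$ is a product of $L$ positive-degree classes. Conversely, a nonzero product of $c$ positive-degree classes expands into monomials of weight at least $c$, and one of them is a basis monomial $y$. It divides $T$, so $c\le\operatorname{wt}(y)\le L$.

**Duality.** For basis monomials $y,y'$ of equal degree,
$$\int_X(T/y)\,y'=\delta_{y,y'}.\tag{3}$$
If $y'\ne y$ have the same degree, then $y'_l>y_l$ for some $l$, and $x_l^{h_l}$ divides $(T/y)y'$.

**Vanishing in the top degree.** $X$ is a Lie group, hence parallelizable, so its Stiefel–Whitney classes and therefore its Wu classes $v_i$, $i>0$, vanish. As $Sq^i:H^{d-i}(X)\to H^d(X)$ is multiplication by $v_i$, every Steenrod operation of positive degree *into* $H^d(X)$ is zero. Applying this to $Q_j(uv)$,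
$$\int_XQ_j(u)\,v=\int_Xu\,Q_j(v).\tag{4}$$

## 4. Spending $r$ open sets on one line bundle, and the wall at $a_1^{4q}=0$

For the rest of the notes
$$q=2^k\ge8,\qquad 2q+9\le n\le4q,\qquad m=\Big\lfloor\frac{n-1}2\Big\rfloor,\qquad p=m-q.$$
Then $p\ge4$, $m\le2q-1$, and $h_1=4q$. Let $\lambda$ be the real line bundle on $X$ with $w_1(\lambda)=a_1$, and $\mathcal L=\lambda\otimes\mathbb{C}$; as a real bundle $\mathcal L\cong\lambda\oplus\lambda$.

Suppose $X$ is covered by $r+\kappa+1$ open sets contractible in $X$, named $G_1,\dots,G_r$ and $B'_0,\dots,B'_\kappa$. Each $\lambda|_{G_i}$ is trivial. Multiplying nowhere zero sections by a partition of unity, we obtain a section $\tau$ of $r\lambda$. Let $A=\{\tau\ne0\}$; the sets $B_\nu\subset B'_\nu$ where the functions belonging to the $B'_\nu$ are positive cover the rest. Put $B=\bigcup B_\nu$, so $A\cup B=X$. The Euler class $a_1^r$ of $r\lambda$ vanishes on $A$. A product $M$ of $\kappa+1$ positive-degree classes lifts to $H^*(X,B)$. So $a_1^rM$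 comes from $H^*(X,A\cup B)=0$, that is, $a_1^rM=0$. With $r\le4q-1$, $M=T/x_1^r$ and $\kappa+1\le L-r$ this is a contradiction. It recovers $\operatorname{cat}\ge L$, nothing more.

The first thing to try is a larger $r$. Suppose a class "of weight $r$" could be paired to something nonzero with $T/y$ for a basis monomial $y$ of degree about $r$. The class $T/y$ has weight $L-\operatorname{wt}(y)$, so the count would be $r+L-\operatorname{wt}(y)$. And $y$ cannot consist of letters $x_1$ alone when $r\geq 4q$: from $y_1\le4q-1$ and $\deg y=r\ge y_1+3(\operatorname{wt}(y)-y_1)$ we get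
$$\operatorname{wt}(y)\le\frac{2(4q-1)+r}3<r\quad\text{as soon as }r>4q-1.$$
So there is room to win. But for $r\ge4q$ the class $a_1^r$ is zero.

One can look for a substitute in complex cobordism. For $r=2N$ the class $e^{MU}(N\mathcal L)=c_1^{MU}(\mathcal L)^N$ also vanishes on $A$, since $N\mathcal L\cong r\lambda$ has a nowhere zero section there. It need not be zero on $X$ (see the end of Section 8). Here is where this stops: we must multiply it by $T/y$, a mod 2 class, and the product of an $MU$-class with a mod 2 class sees only the mod 2 reduction, which is $a_1^{2N}=0$. Nor do the classes $T/y$ lift to $MU$ in general: every $Q_j$ vanishes on classes that come from $MU$ (we shall see that $Q_j\upsilon=0$ for the Thom class $\upsilon:MU\to H\mathbb{F}_2$), and already $Q_0x_1=x_1^2\ne0$.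

The way past this point is to use the *reason* why the mod 2 Euler class vanishes. Let $V=N\mathcal L$, with sphere bundle $\pi:S(V)\to X$. If $a_1^{2N}=0$, the mod 2 Thom class is a coboundary $\delta\zeta$, with $\zeta\in H^{2N-1}(S(V))$. Over $A$ the section $\tau/|\tau|$ pulls $\zeta$ back to a class $\zeta_A\in H^{2N-1}(A)$. It turns out that $Q_j\zeta=\pi^*\eta_j$ with $\eta_j\in H^*(X)$. Now suppose we have $\widetilde M_j\in H^*(X,B)$ lifting classes $M_j$ of large weight. Then
$$\sum_jQ_j(\widetilde M_j\zeta_A)=\Big(\sum_jQ_j\widetilde M_j\Big)\zeta_A+\sum_j\widetilde M_j\eta_j ,$$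
and in top degree the left side vanishes on $X$. If $\sum_jQ_j\widetilde M_j=0$ but $\int\sum_jM_j\eta_j=1$, we have a contradiction. So there are three tasks: lift the $M_j$ compatibly with the $Q_j$ (Section 5), understand the $\eta_j$ (Sections 6 and 7), and find the $M_j$ (Sections 8 and 9).

## 5. Relative lifts compatible with the Milnor operations

Let $B_0,\dots,B_\kappa\subset X$ be open and contractible in $X$, and $B=\bigcup B_\nu$.

**Lifting one class.** A contraction of $B_\nu$ in $X$ extends $\mathrm{id}_X$ to a map $X\cup CB_\nu\to X$ from the mapping cone. Since the cone is contractible, in positive degrees it induces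
$$\sigma_\nu:H^{>0}(X)\to H^*(X\cup CB_\nu,CB_\nu)\cong H^*(X,B_\nu),$$
the last isomorphism by excising the vertex and retracting. (If $B_\nu=\varnothing$, let $\sigma_\nu$ be the identity.) Being induced by a map of spaces, $\sigma_\nu$ is multiplicative and $\mathcal A$-linear. As $X\to X\cup CB_\nu\to X$ is the identity, $\sigma_\nu(u)$ restricts to $u$. With $H^*(X,B_\nu)$ viewed as an $H^*(X)$-module, $\sigma_\nu(u)\cdot v=\sigma_\nu(u)\sigma_\nu(v)=\sigma_\nu(uv)$ for $u,v\in H^{>0}(X)$.

**Lifting a product.** For $u_0,\dots,u_\kappa\in H^{>0}(X)$ put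
$$\Phi(u_0,\dots,u_\kappa)=\sigma_0(u_0)\cdots\sigma_\kappa(u_\kappa)\in H^*(X,B).$$
This is multilinear and restricts to $u_0\cdots u_\kappa$ on $X$. The module property lets a factor $v\in H^{>0}(X)$ move between slots:
$$\Phi(\dots,u_\mu v,\dots,u_\nu,\dots)=\Phi(\dots,u_\mu,\dots,u_\nu v,\dots),\tag{5}$$
since both sides are $v\cdot\Phi(\dots,u_\mu,\dots,u_\nu,\dots)$. Also $Q_j\Phi(u_0,\dots,u_\kappa)=\sum_\nu\Phi(\dots,Q_ju_\nu,\dots)$.

*Example.* If $B=X$, then $H^*(X,B)=0$, so $u_0\cdots u_\kappa=0$: this is the Elsholz inequality.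

**Lemma 1.** Let $P_{\ge\kappa+2}\subset P$ be the span of the monomials of weight at least $\kappa+2$. There is a linear map $\Psi:P_{\ge\kappa+2}\to H^*(X,B)$ lifting $P\to H^*(X)$, with $\Psi Q_j=Q_j\Psi$. Moreover $\Psi(\xi)=0$ if the exponent of some $x_l$ in the monomial $\xi$ is at least $h_l$ and $\operatorname{wt}(\xi)-h_l\ge\kappa+1$.

*Proof.* **Definition of $\Psi$.** Distribute the letters of $\xi$ (regarded as labeled objects) to the slots $0,\dots,\kappa$, each slot nonempty, and let $\Psi(\xi)$ be $\Phi$ of the images in $H$ of the slot products. By (5), moving a letter from a slot with at least two letters to another slot does not change the value.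

**Independence of the distribution.** We show that any two distributions are connected by such moves. First, two letters $x,x'$ in different slots $\mu,\nu$ can be interchanged. If one of the two slots, say $\mu$, has another letter, move $x$ to $\nu$ and then $x'$ to $\mu$. If both are singletons, some slot $\rho$ has at least two letters, because the weight is at least $\kappa+2$. Move a letter $c$ from $\rho$ to $\mu$, then $x$ to $\nu$, then $x'$ to $\mu$, then $c$ back to $\rho$. At each move the slot left behind is nonempty. So all distributions with the same occupancy numbers are connected. Second, moving all excess letters to slot $0$ connects every distribution to one with occupancy $(\operatorname{wt}(\xi)-\kappa,1,\dots,1)$. Hence all are connected, and $\Psi$ is well defined. It lifts $P\to H$ because $\Phi$ restricts to the product.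

**Compatibility with $Q_j$.** In $P$, $Q_j\xi$ is the sum, over the letters $x_i$ of $\xi$, of the monomial obtained by replacing that letter by $a_{i-1+2^{j+1}}$, which is a power $x_l^{2^b}$ of one generator with positive exponent. So weights do not drop. Keep all letters in their slots, the new ones in the slot of the letter they replace. Because $P\to H$ is $\mathcal A$-linear, the derivation property of $Q_j$ on $\Phi$ and inside each slot gives $Q_j\Psi(\xi)=\Psi(Q_j\xi)$.

**Vanishing.** Set aside the factor $x_l^{h_l}$ of $\xi$. At least $\kappa+1$ letters remain; put one of them in each slot, and everything else, including $x_l^{h_l}$, in slot $0$. The product in slot $0$ is zero in $H$. $\square$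

The condition of weight $\kappa+2$, one more than the number $\kappa+1$ of slots, is what pays for the freedom to rearrange.

## 6. A secondary class on a sphere bundle

**Construction.** Let $W$ be a finite CW complex and $V$ a complex vector bundle of complex rank $N\geq 1$ over $W$ whose mod 2 Euler class is zero. Let $\pi:S(V)\to W$ be its sphere bundle, $U\in H^{2N}(D(V),S(V))$ its mod 2 Thom class, and $\delta:H^{*}(S(V))\to H^{*+1}(D(V),S(V))$ the coboundary. By the Gysin sequence $\pi^*$ is injective. As $U$ restricts to the Euler class $0$ on $D(V)\simeq W$, there is $\zeta\in H^{2N-1}(S(V))$ with $\delta\zeta=U$, unique up to $\ker\delta=\pi^*H^{2N-1}(W)$. Since $V$ is complex, $Q_jU=U\cdot c$ with $c$ pulled back from $H^{2^{j+1}-1}(BU(N))$, an odd-degree group, which is $0$. So $\delta Q_j\zeta=Q_jU=0$ and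
$$Q_j\zeta=\pi^*\eta_j,\qquad\eta_j\in H^{2N+2^{j+1}-2}(W)\ \text{unique}.\tag{6}$$
This is natural under pullback of $(W,V,\zeta)$. Changing $\zeta$ by $\pi^*u$ changes $\eta_j$ by $Q_ju$, for all $j$ simultaneously.

*Example.* Let $W=S^2$ and $V$ the complex line bundle with $c_1(V)=2\theta$, where $\theta$ generates $H^2(S^2;\mathbb{Z})$. The mod 2 Euler class is $0$ and $S(V)\cong\mathbb{RP}^3$. The fiber circle generates $\pi_1(\mathbb{RP}^3)$, so $\alpha\in H^1(\mathbb{RP}^3)$ restricts nontrivially to it, and $\zeta=\alpha$. Then $Q_0\zeta=\alpha^2\ne0$. Since $\pi^*$ is injective on $H^2$, $\eta_0$ is the mod 2 reduction of $\theta$. So when the Euler class is $2\theta$, the operation $Q_0$ on $\zeta$ recovers $\theta$ mod 2. The next section does this in complex cobordism.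

**The bundles we use.** If $V=N(\lambda_a\otimes\mathbb{C})$, where $w_1(\lambda_a)=a$, then the total Stiefel–Whitney class of $\lambda_a\otimes\mathbb C$ is $(1+a)^2=1+a^2$, so the mod 2 Euler class of $V$ is $a^{2N}$. From now on
$$N=3q+s,\quad s\ge0,\qquad r=2N=6q+2s,\qquad V=N\mathcal L\ \text{ on }X.$$
Since $a_1^{4q}=0$, the construction applies to $V$. Fix $\zeta$ and $\eta_j\in H^{r+2^{j+1}-2}(X)$ for it.

## 7. The cobordism Euler class on a product of three projective spaces

**A test space.** Let $Y=(\mathbb{RP}^{2m})^3$ with generators $\alpha_i\in H^1(Y)$, $i=1,2,3$, and $t_i=\alpha_i^2$. For a line $\ell\subset\mathbb{R}^{2m+1}$ let $r_\ell$ be the reflection with respect to $\ell$, and $\ell_0$ a base point. Define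
$$F:Y\to\mathrm{SO}(2m+1)\subset X,\qquad F(\ell_1,\ell_2,\ell_3)=r_{\ell_1}r_{\ell_0}\,r_{\ell_2}r_{\ell_0}\,r_{\ell_3}r_{\ell_0}.$$
When $\ell$ turns through an angle $\phi$ from $\ell_0$ in a plane, $r_\ell r_{\ell_0}$ is the rotation by $2\phi$. As $\phi$ runs from $0$ to $\pi$ this is one full turn. So on each axis $\mathbb{RP}^1$ goes to a generator of $\pi_1(\mathrm{SO}(n))$, and $F^*a_1=\alpha_1+\alpha_2+\alpha_3$. Put $V_Y=F^*V$.

**Facts about $MU$.** $MU$ is a complex-oriented commutative ring spectrum and $MU^*$ is concentrated in even degrees. Complex bundles have multiplicative $MU$-Thom classes, and $e^{MU}$ is the restriction of the Thom class to the zero section; it vanishes if there is a nowhere zero section, and on line bundles it is $c_1^{MU}$. For a tensor product of line bundles, $c_1^{MU}$ is the formal sum, a power series $x+y+\sum_{i,j\ge1}c_{ij}x^iy^j$ with $c_{ij}\in MU^*$. The mod 2 Thom class $\upsilon:MU\to H\mathbb{F}_2$ is a ring map carrying $MU$-Thom and Euler classes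 to mod 2 ones. Finally $H^{odd}(MU)=0$, so $Q_j\upsilon=0$ for all $j$.

*Example.* On $\mathbb{RP}^2\times\mathbb{RP}^2$ let $\chi_i=c_1^{MU}(\lambda_i\otimes\mathbb{C})$. The bundle $2(\lambda_i\otimes\mathbb{C})$ comes from $\mathbb{RP}^2$ and has real rank $4$, so $\chi_i^2=0$. Then $\chi=c_1^{MU}(\lambda_1\otimes\lambda_2\otimes\mathbb{C})=\chi_1+\chi_2+c_{11}\chi_1\chi_2$ satisfies $\chi^2=2\chi_1\chi_2$. The mod 2 class $(t_1+t_2)^2$ vanishes, and $\chi^2$ is visibly $2$ times something. This only illustrates divisibility; it does not say that $\chi^2\ne0$.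

**Moore spectrum.** Let $M_2$ be the cofiber of $2:S\to S$; equivalently $\Sigma M_2$ is the suspension spectrum of $\mathbb{RP}^2$. So $H^*(M_2)=\langle g_0,g_1\rangle$ with $|g_i|=i$ and $Sq^1g_0=g_1$.

**Lemma 2.** On $S(V_Y)$ there is a class $\zeta'$ with $\delta\zeta'=U$, $Q_0\zeta'=\pi^*\bar\theta$, and $Q_j\zeta'=0$ for $j\ge1$, where
$$\bar\theta=t_1^qt_2^qt_3^q\,(t_1+t_2+t_3)^s.$$

*Proof.* **Step 1: the Euler class is $2\theta$.** We compute $e^{MU}(V_Y)$. Let $w_1(\lambda_i)=\alpha_i$, $\chi_i=c_1^{MU}(\lambda_i\otimes\mathbb{C})$. Since $F^*\lambda\cong\lambda_1\otimes\lambda_2\otimes\lambda_3$, we have $e^{MU}(V_Y)=\chi^N$ with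
$$\chi=c_1^{MU}(\lambda_1\otimes\lambda_2\otimes\lambda_3\otimes\mathbb{C})=\sum_Ic_I\chi_1^{I_1}\chi_2^{I_2}\chi_3^{I_3},$$
the threefold formal sum: $c_I\in MU^*$, no constant term, and $c_I=1$ for the three linear terms. The bundle $(m+1)(\lambda_i\otimes\mathbb{C})$ is pulled back from $\mathbb{RP}^{2m}$ and has real rank $2m+2>2m$, so it has a nowhere zero section. Hence $\chi_i^{m+1}=0$, and as $m+1\le2q$, $\chi_i^{2q}=0$. Since $q$ is a power of $2$, $q$-th powers are additive modulo $2$ in the commutative ring $MU^{even}(Y)$. A term with some $I_i\ge2$ has vanishing $q$-th power. So only the $I$ that are indicators of nonempty sets $S\subset\{1,2,3\}$ survive: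
$$\chi^q=G_0+2G_1,\qquad G_0=\sum_{\varnothing\ne S\subset\{1,2,3\}}c_S^q\,\chi_S^q,\quad\chi_S=\prod_{i\in S}\chi_i.$$
If $S\cap S'\ne\varnothing$, then $\chi_S^q\chi_{S'}^q=0$. So
$$G_0^2=2\sum_{\{S,S'\},\,S\cap S'=\varnothing}c_S^qc_{S'}^q\,\chi_{S\cup S'}^q,\qquad G_0^3=6\,\chi_1^q\chi_2^q\chi_3^q,$$
because three pairwise disjoint nonempty subsets of $\{1,2,3\}$ are the three singletons, in $6$ orders, with $c_S=1$. Therefore
$$\chi^{3q}=G_0^3+6G_0^2G_1+12G_0G_1^2+8G_1^3\equiv6\,\chi_1^q\chi_2^q\chi_3^q\pmod{4MU^*(Y)},$$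
where $6G_0^2G_1$ is divisible by $12$. Multiplying by $\chi^s$, we get $e^{MU}(V_Y)=\chi^N=2\theta$ with
$$\theta\equiv3\,\chi_1^q\chi_2^q\chi_3^q\,\chi^s\pmod{2MU^*(Y)}.$$
As $\upsilon(\chi_i)=\alpha_i^2=t_i$ and $\upsilon(\chi)=(\alpha_1+\alpha_2+\alpha_3)^2=t_1+t_2+t_3$, we have $\upsilon(\theta)=\bar\theta$.

**Step 2: a class in $MU\wedge M_2$.** We turn $e^{MU}=2\theta$ into a class on $S(V_Y)$. Consider the cofiber sequences
$$Y_+\xrightarrow{\ \iota\ }\mathrm{Th}(V_Y)\xrightarrow{\ \partial\ }\Sigma S(V_Y)_+\xrightarrow{-\Sigma\pi}\Sigma Y_+,\qquad MU\xrightarrow{\ 2\ }MU\xrightarrow{\ \rho\ }MU\wedge M_2\xrightarrow{\ \beta\ }\Sigma MU.$$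
Let $\widetilde U$ be the $MU$-Thom class of $V_Y$. Since $\iota^*\widetilde U=2\theta$, the maps $\theta:Y_+\to\Sigma^{2N}MU$ and $\widetilde U:\mathrm{Th}(V_Y)\to\Sigma^{2N}MU$ form a commutative square from $\iota$ to $\Sigma^{2N}(2)$. It extends to a map of cofiber sequences. This gives $\omega\in(MU\wedge M_2)^{2N-1}(S(V_Y))$ with
$$\partial^*\omega=\rho\widetilde U,\qquad\beta\omega=\pm\pi^*\theta.$$

**Step 3: passage to mod 2 cohomology.** By the Künneth theorem $H^*(MU\wedge M_2)=H^*(MU)\otimes H^*(M_2)$. Let $\varkappa=\upsilon\otimes g_0\in H^0(MU\wedge M_2)$. Then $\varkappa\rho=\upsilon$, because $g_0$ restricts to the generator on the bottom cell. Since $Q_j$ is primitive, $Q_j\varkappa=Q_j\upsilon\otimes g_0+\upsilon\otimes Q_jg_0$. Here $Q_j\upsilon=0$. For $j\ge1$, $Q_jg_0=0$ for degree reasons, so $Q_j\varkappa=0$. For $j=0$, $Q_0\varkappa=\upsilon\otimes g_1=(\Sigma\upsilon)\circ\beta$, because $g_1$ is pulled back along the pinch map to the top cell. Put $\zeta'=\varkappa\omega\in H^{2N-1}(S(V_Y))$.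 As $\partial^*$ is the coboundary $\delta$, we get $\delta\zeta'=\varkappa\rho\widetilde U=\upsilon\widetilde U=U$. Further $Q_0\zeta'=\upsilon(\beta\omega)=\pi^*\upsilon(\theta)=\pi^*\bar\theta$, and $Q_j\zeta'=0$ for $j\ge1$. $\square$

**Corollary 3.** There is $u\in H^{2N-1}(Y)$ with $F^*\eta_0=\bar\theta+Q_0u$ and $F^*\eta_j=Q_ju$ for $j\ge1$.

*Proof.* The pullback $F^*\zeta$ to $S(V_Y)$ satisfies $\delta F^*\zeta=U$ and $Q_jF^*\zeta=\pi^*F^*\eta_j$. So $F^*\zeta-\zeta'\in\ker\delta$ equals $\pi^*u$ for some $u$. Apply $Q_j$ and use that $\pi^*$ is injective. $\square$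

## 8. Detecting functionals from the additive polynomial of a 3-dimensional space

We know $F^*\eta_j$ only up to the simultaneous change $Q_ju$. So we want linear functionals $\mu_0,\dots,\mu_3$ with $\sum_j\langle Q_ju,\mu_j\rangle=0$ for all $u$ and $\langle\bar\theta,\mu_0\rangle=1$. The operation $Q_0$ alone cannot do it. Every monomial of $\bar\theta$ is $t_1^{J_1}t_2^{J_2}t_3^{J_3}=Q_0(\alpha_1^{2J_1-1}\alpha_2^{2J_2}\alpha_3^{2J_3})$ with $J_1\ge1$, so $\bar\theta$ lies in the image of $Q_0$.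

**The polynomials $c_j$.** Let $\Lambda=\mathbb{F}_2[z_1,z_2,z_3]$. The polynomial
$$\Phi_2(\mathsf X)=\prod_{v\in\langle z_1,z_2\rangle}(\mathsf X+v)=\mathsf X^4+(z_1^2+z_1z_2+z_2^2)\mathsf X^2+z_1z_2(z_1+z_2)\mathsf X$$
is additive in $\mathsf X$. (To expand, put $D=\mathsf X^2+z_1\mathsf X$; the product is $D(D+z_2^2+z_1z_2)$.) Hence
$$\prod_{v\in\langle z_1,z_2,z_3\rangle}(\mathsf X+v)=\Phi_2(\mathsf X)\Phi_2(\mathsf X+z_3)=\Phi_2(\mathsf X)^2+\Phi_2(z_3)\Phi_2(\mathsf X)=\mathsf X^8+c_2\mathsf X^4+c_1\mathsf X^2+c_0\mathsf X$$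
with $c_j\in\Lambda$. Put $c_3=1$; then $\deg c_j=8-2^j$. Here $c_0=\Phi_2(z_3)\,z_1z_2(z_1+z_2)$. Using $(z_1+z_2)(z_1^2+z_1z_2+z_2^2)=z_1^3+z_2^3$, this expands as
$$c_0=(z_1^2z_2+z_1z_2^2)z_3^4+(z_1^4z_2+z_1z_2^4)z_3^2+(z_1^4z_2^2+z_1^2z_2^4)z_3=\sum_\pi z_1^{\pi_1}z_2^{\pi_2}z_3^{\pi_3},\tag{7}$$
with $\pi$ over the six permutations of $(1,2,4)$. Setting $\mathsf X=z_i$ and dividing by $z_i$,
$$\sum_{j=0}^3c_j\,z_i^{2^j-1}=0\qquad(i=1,2,3).\tag{8}$$

*Remark.* Why four operations for three factors? With $f_0,f_1,f_2$ only, the three equations $f_0+f_1z_i+f_2z_i^3=0$ have determinant $c_0/(z_1z_2z_3)\neq0$, by (7), so as polynomial identities they force $f_0=f_1=f_2=0$. With a fourth unknown, (8) gives a nonzero solution.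

**The functionals.** Let $g\in\Lambda$ be homogeneous of degree $3p-s-7$, and $f_j=gc_j$, of degree
$$3p-s-2^j+1=3m-(N+2^j-1).$$
For $0\le j\le3$ define $\mu_j$ on $H^{2N+2^{j+1}-2}(Y)$ by
$$\langle t^J,\mu_j\rangle=[z_1^{m-J_1}z_2^{m-J_2}z_3^{m-J_3}]\,f_j\quad(J\in[0,m]^3),$$
and $0$ on monomials $\alpha^K$ with some $K_i$ odd. Here $[z^E]f$ is the coefficient of $z^E$ in $f$, taken to be $0$ if $E$ has a negative entry.

**Lemma 4.** $\sum_{j=0}^3\langle Q_ju,\mu_j\rangle=0$ for all $u\in H^{2N-1}(Y)$. Moreover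
$$\langle\bar\theta,\mu_0\rangle=\sum_{\substack{A+B+C=s\\ s!/(A!B!C!)\text{ odd}}}[z_1^{p-A}z_2^{p-B}z_3^{p-C}]\,(g\,c_0).\tag{9}$$

*Proof.* **First formula.** We may take $u=\alpha^K\ne0$. Its degree is odd, so one or three of the $K_i$ are odd. If all three are odd, each monomial of $Q_ju$ still has two odd exponents and is killed by $\mu_j$. Suppose exactly $K_i$ is odd. Write $K_i=2J_i-1$ and $K_l=2J_l$ for $l\ne i$; as $K\in[0,2m]^3$, all $J$'s are at most $m$. Then $Q_ju=t^{J+(2^j-1)\varepsilon_i}$, where $\varepsilon_i$ is the $i$-th unit vector. With $E=(m,m,m)-J\ge0$,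
$$\langle Q_ju,\mu_j\rangle=[z^E]\,z_i^{2^j-1}f_j.$$
If $J_i+2^j-1>m$, both sides are $0$: the left because $\alpha_i^{2m+1}=0$, the right because $E_i<2^j-1$. Summing, $\sum_j\langle Q_ju,\mu_j\rangle=[z^E]\,g\sum_jc_jz_i^{2^j-1}=0$ by (8).

**Second formula.** Expand $\bar\theta=\sum\frac{s!}{A!B!C!}\,t_1^{q+A}t_2^{q+B}t_3^{q+C}$ and use $m-q=p$. Terms with an exponent larger than $m$ vanish in $H^*(Y)$, and the corresponding coefficients in (9) have a negative exponent, so they are $0$ too. $\square$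

*Example ($n=25$).* Here $q=8$, $m=12$, $p=4$. Take $s=2$, so $N=26$, $r=52$, and $g=z_1z_2^2$, of degree $3=3p-s-7$. Then $\bar\theta=(t_1t_2t_3)^8(t_1^2+t_2^2+t_3^2)$. The three monomials are paired with the coefficients in $z_1z_2^2c_0$ of $z_1^2z_2^4z_3^4$, $z_1^4z_2^2z_3^4$, $z_1^4z_2^4z_3^2$. These are the coefficients in $c_0$ of $z_1z_2^2z_3^4$, $z_1^3z_3^4$, $z_1^3z_2^2z_3^2$, that is, $1,0,0$. So $\langle\bar\theta,\mu_0\rangle=1$.

*Remark.* Whenever $\langle\bar\theta,\mu_0\rangle=1$, the class $e^{MU}(N\mathcal L)$ on $X$ is nonzero although $a_1^{2N}=0$. If it were zero, the $MU$-Thom class would be $\partial^*\omega$ for some $\omega\in MU^{2N-1}(S(V))$. Then $\zeta=\upsilon\omega$ would satisfy $\delta\zeta=U$ and $Q_j\zeta=0$, so all $\eta_j=0$. Corollary 3 would give $\bar\theta=Q_0u$ and $Q_ju=0$ for $j\ge1$, contradicting Lemma 4.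

## 9. A numerical criterion for $\operatorname{cat}(\mathrm{SO}(n))\ge L+E+1$

**Proposition 5.** Let $s\ge0$, and let $g$ be homogeneous of degree $3p-s-7$ with $\langle\bar\theta,\mu_0\rangle=1$. Let $r=6q+2s=2N$, and let $E\ge0$ be an integer with $L+E\ge r$. Suppose that for all $0\le j\le3$ and all $y$ with $0\le y_l<h_l$ and $\sum_ll\,y_l=S_j:=r+2^{j+1}-2$:

(i) $\operatorname{wt}(y)\le r-E-2$;

(ii) $\operatorname{wt}(y)\le r-E-2+2^b-h_l$ for all odd $l$ and $b\ge1$ with $2^{j+1}\le l2^b<n$ and $2^b\ge y_l+1$.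

Then $\operatorname{cat}(\mathrm{SO}(n))\ge L+E+1$.

Since $2^b\ge y_l+1$ in (ii), condition (ii) for a given $l$ follows from

(ii′) $\operatorname{wt}(y)-y_l\le r-E-1-h_l$.

*Proof.* **Set-up: splitting the cover.** Suppose $\operatorname{cat}X\le L+E$. Take $L+E+1$ open sets contractible in $X$ (repeating some if necessary) that cover $X$. Name them $G_1,\dots,G_r$ and $B'_0,\dots,B'_\kappa$, with $\kappa=L+E-r\ge0$. Take a subordinate partition of unity. Let $B_\nu\subset B'_\nu$ be the open set where the function belonging to $B'_\nu$ is positive, and $B=\bigcup B_\nu$. Each $B_\nu$ is contractible in $X$. Since $\lambda|_{G_i}$ is trivial, the functions belonging to the $G_i$, times nowhere zero sections of $\lambda|_{G_i}$, give a section $\tau$ of $r\lambda\cong N\mathcal L=V$. Put $A=\{\tau\ne0\}$. At each point some function of the partition is positive, so $A$ and $B$ are open with $A\cup B=X$.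

**Step 1: the secondary class on $A$.** This step moves $\zeta$ to the base. Choose a metric on $V$ and let $\zeta_A=(\tau/|\tau|)^*\zeta\in H^{r-1}(A)$. Since $\pi\circ(\tau/|\tau|)$ is the inclusion $A\subset X$, (6) gives $Q_j\zeta_A=\eta_j|_A$.

**Step 2: Poincaré duals of the functionals.** We turn the $\mu_j$ into classes of large weight. Put
$$M_j=\sum_y\langle F^*y,\mu_j\rangle\,T/y\ \in P,$$
over basis monomials $y$ of degree $S_j$. By (3), $\int_XM_jv=\langle F^*v,\mu_j\rangle$ for all $v\in H^{S_j}(X)$. All $Q_jM_j$ have degree $d-S_j+2^{j+1}-1=d-r+1$. For $u\in H^{r-1}(X)$, by (4) and Lemma 4 applied to $F^*u$,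
$$\int_X\Big(\sum_jQ_jM_j\Big)u=\sum_j\int_XM_j\,Q_ju=\sum_j\langle Q_jF^*u,\mu_j\rangle=0.$$
By Poincaré duality $\sum_jQ_jM_j=0$ in $H$.

**Step 3: the relation lifts.** We lift Step 2 to $H^*(X,B)$; this is where (i) and (ii) enter. By (i), every monomial $T/y$ of $M_j$ has weight $L-\operatorname{wt}(y)\ge L-r+E+2=\kappa+2$. So Lemma 1 applies; put $\widetilde M_j=\Psi(M_j)\in H^*(X,B)$. We claim
$$\sum_jQ_j\widetilde M_j=\Psi\Big(\sum_jQ_jM_j\Big)=0.$$
The first equality is Lemma 1. The second is not automatic, since $\sum_jQ_jM_j$ vanishes in $H$ but perhaps not in $P$. In $P$, $Q_j(T/y)$ is a sum of monomials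
$$\xi=(T/y)\,x_i^{-1}\,x_l^{2^b},\qquad i<n\text{ odd},\quad l2^b=i-1+2^{j+1},\quad l\text{ odd}.$$
The number $l2^b$ is even, so $b\ge1$, and $l2^b\ge2^{j+1}$. Only the exponent of $x_l$ in $\xi$ can reach its height. The monomials $\xi$ in which it does not are basis monomials of $H$; the others vanish in $H$. Basis monomials are linearly independent in $H$, so by Step 2 the former cancel in $P$. It remains to show $\Psi(\xi)=0$ for each of the latter. We have $\operatorname{wt}(\xi)=L-\operatorname{wt}(y)-1+2^b$.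

- If $l2^b\ge n$, then $2^b\ge h_l$, and $\operatorname{wt}(\xi)-h_l\ge L-\operatorname{wt}(y)-1\ge\kappa+1$ by (i).
- If $l2^b<n$, the exponent of $x_l$ in $\xi$ is at most $h_l-1-y_l+2^b$ (with strict inequality if $i=l$). Its being at least $h_l$ forces $2^b\ge y_l+1$. So (ii) applies, and $\operatorname{wt}(\xi)-h_l=L-\operatorname{wt}(y)-1+2^b-h_l\ge L+E+1-r=\kappa+1$.

In both cases $\Psi(\xi)=0$ by the last part of Lemma 1. This proves the claim.

**Step 4: the contradiction.** We multiply $\widetilde M_j$ with $\zeta_A$. By excision $H^*(X,B)\cong H^*(A,A\cap B)$, which is a module over $H^*(A)$. So $\gamma_j:=\widetilde M_j\cdot\zeta_A\in H^*(X,B)$ is defined, of degree $d-S_j+r-1=d-(2^{j+1}-1)$, and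
$$\sum_jQ_j\gamma_j=\Big(\sum_jQ_j\widetilde M_j\Big)\zeta_A+\sum_j\widetilde M_j\,(\eta_j|_A)=\sum_j\widetilde M_j\,\eta_j\ \in H^d(X,B).$$
Map this to $H^d(X)$. The left side goes to a sum of values of the $Q_j$ in $H^d(X)$, which is $0$ because operations into the top degree vanish. The right side goes to $\sum_jM_j\eta_j$. So $\sum_jM_j\eta_j=0$ in $H^d(X)$. But by Step 2, Corollary 3 and Lemma 4,
$$\int_X\sum_jM_j\eta_j=\sum_j\langle F^*\eta_j,\mu_j\rangle=\langle\bar\theta,\mu_0\rangle+\sum_j\langle Q_ju,\mu_j\rangle=1+0=1,$$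
a contradiction. $\square$

## 10. Choices of $s$, $g$ and $E$

What is left is to choose $s,g,E$ and to check inequalities.

**Common estimates.** Always $S_j\le r+14$ and $y_1\le h_1-1=4q-1$. From $\sum_ll\,y_l=S_j$ we get
$$\operatorname{wt}(y)\le\tfrac{2y_1+S_j}3,\qquad\operatorname{wt}(y)-y_1\le\tfrac{2y_3+S_j}5,\qquad\operatorname{wt}(y)-y_3\le\tfrac{4y_1+S_j}5,\qquad\operatorname{wt}(y)\le\tfrac{4y_1+2y_3+S_j}5.\tag{10}$$
The first follows from $S_j\ge y_1+3(\operatorname{wt}(y)-y_1)$. For the others start from $S_j\ge y_1+3y_3+5(\operatorname{wt}(y)-y_1-y_3)$: this is the fourth, and dropping $y_1$ or $3y_3$ from its right side gives the second and third.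

**The condition $L+E\ge r$.** If $q=2^k\ge16$, then $L\ge L(2q+1)=2q+(2q)'=2q+(k+1)q\ge7q$, while $r\le27q/4$ in all cases below. If $q=8$ (which occurs only in Case II), then $n\ge25$, $L\ge L(25)=68$, and $r=52$.

### 10.1. Case I: $q\ge16$, $2q+9\le n\le3q$

Take $s=0$, $r=6q$, $E=\lfloor q/3\rfloor-5\ge0$, and $g=z_1^{p-1}z_2^{p-2}z_3^{p-4}$ (recall $p\ge4$), of degree $3p-7$. By (9) and (7), $\langle\bar\theta,\mu_0\rangle=[z_1^pz_2^pz_3^p](gc_0)=[z_1z_2^2z_3^4]\,c_0=1$. Since $3q\ge n$, $h_l\le q$ for $l\ge3$. Note $E\le\frac q3-5$.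

- (i): $\operatorname{wt}(y)\le\frac{8q-2+6q+14}3=\frac{14q}3+4\le6q-E-2$, since $E\le\frac q3-5\le\frac{4q}3-6$.
- (ii′), $l=1$: $\operatorname{wt}(y)-y_1\le\frac{2(q-1)+6q+14}5=\frac{8q+12}5\le2q-1-E=r-E-1-h_1$, since $E\le\frac q3-5\le\frac{2q-17}5$.
- (ii′), $l\ge3$: $\operatorname{wt}(y)-y_l\le\frac{14q}3+4\le5q-1-E\le r-E-1-h_l$, since $E\le\frac q3-5$.

Hence $\operatorname{cat}(\mathrm{SO}(n))\ge L+E+1=L+\lfloor q/3\rfloor-4$. This is Theorem B(a), and as $\lfloor q/3\rfloor-4\ge1$ it gives Theorem A for these $n$.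

### 10.2. Case II: $q\ge8$, $3q+1\le n\le4q$

Take $s=q/4$, $r=\frac{13q}2$, $E=0$. Here $m\ge3q/2$, so $p\ge q/2$. Put $g=z_1^{p-s-1}z_2^{p-2}z_3^{p-4}$, of degree $3p-s-7$; the exponents are nonnegative since $p\ge q/2\ge4$ and $q/2\ge s+1$.

*The pairing.* Since $s$ is a power of $2$, $(t_1+t_2+t_3)^s=t_1^s+t_2^s+t_3^s$, so the admissible triples $(A,B,C)$ in (9) are the permutations of $(s,0,0)$. The monomial of $gc_0$ belonging to $\pi$ corresponds to $(A,B,C)=(s+1-\pi_1,\,2-\pi_2,\,4-\pi_3)$. Since $s\ge2$, $B=2-\pi_2\in\{1,0,-2\}$ must be $0$, so $\pi_2=2$. Then $\pi=(1,2,4)$ gives $(s,0,0)$, which is admissible. And $\pi=(4,2,1)$ gives $(s-3,0,3)$, which is not, as $s\ne3$. So $\langle\bar\theta,\mu_0\rangle=1$.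

*The heights.* $h_1=4q$; $h_3=2q$ since $3q<n\le6q$; and $h_l\le q$ for $l\ge5$.

- (i): $\operatorname{wt}(y)\le\frac{8q-2+\frac{13}2q+14}3=\frac{29q}6+4\le\frac{13q}2-2$, since $6\le\frac{10q}6$.
- (ii′), $l\ge5$: $\operatorname{wt}(y)-y_l\le\frac{29q}6+4\le\frac{13q}2-1-q$, since $5\le\frac{4q}6$ for $q\ge8$.
- (ii′), $l=1$: with $y_3\le2q-1$, $\operatorname{wt}(y)-y_1\le\frac{4q-2+\frac{13}2q+14}5=\frac{21q}{10}+\frac{12}5$, and this should be at most $\frac{5q}2-1$. For $q\ge16$ it is, because $\frac{17}5\le\frac{2q}5$. For $q=8$ it says $\operatorname{wt}(y)-y_1\le19.2$, hence the integer $\operatorname{wt}(y)-y_1$ is at most $19=\frac{5q}2-1$.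
- (ii), $l=3$: here $y_3\le2^b-1$ and $2^{j+1}\le3\cdot2^b$. By the last inequality of (10), with $S_j=\frac{13q}2+2^{j+1}-2$,
$$\operatorname{wt}(y)\le\tfrac15\Big(16q-4+2^{b+1}-2+\tfrac{13q}2-2+3\cdot2^b\Big)=\tfrac{9q}2-\tfrac85+2^b.$$
As $\operatorname{wt}(y)$ and $\frac{9q}2$ are integers, $\operatorname{wt}(y)\le\frac{9q}2-2+2^b=r-2+2^b-h_3$.

In the last item the weaker condition (ii′) is not used: it is the exact form of (ii), with its link between $b$, $y_3$ and $j$, that makes the estimate close.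

Hence $\operatorname{cat}(\mathrm{SO}(n))\ge L+1$. For $q=8$ the interval $[2q+9,4q]=[25,32]$ lies entirely in Case II. For $q\ge16$, $[2q+9,4q]$ is the union of the ranges of Cases I and II. This proves Theorem A.

### 10.3. Case III: $q\ge16$, $3q+1\le n\le4q$, with a larger $s$

Take $s=\frac{3q}8$, $r=\frac{27q}4$, $E=\lfloor q/5\rfloor-3\ge0$. Let $\beta=q/8\ge2$, a power of $2$, so $s=3\beta$, and put
$$g=z_1^{p-2\beta-2}z_2^{p-\beta-1}z_3^{p-4}.$$
The exponents are nonnegative as $p\ge q/2=4\beta$, and the degree is $3p-3\beta-7$.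

*The pairing.* Modulo $2$, $(\sum t_i)^{3\beta}=(\sum t_i^{2\beta})(\sum t_i^\beta)$. So the admissible triples are the permutations of $(3\beta,0,0)$ and of $(2\beta,\beta,0)$. The monomials of $gc_0$ give $(A,B,C)=(2\beta+2-\pi_1,\ \beta+1-\pi_2,\ 4-\pi_3)$.

- If $\beta\ge4$, then $C\in\{3,2,0\}$ must be $0$, so $\pi_3=4$. Now $\pi_1=1$ gives $A=2\beta+1$, which is not admissible, and $\pi=(2,1,4)$ gives $(2\beta,\beta,0)$, which is.
- If $\beta=2$, then $B\in\{2,1,-1\}$ must be $2$, so $\pi_2=1$. Now $\pi=(2,1,4)$ gives $(4,2,0)$, which is admissible, and $\pi=(4,1,2)$ gives $(2,2,2)$, which is not.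

So $\langle\bar\theta,\mu_0\rangle=1$. The heights are as in Case II, and $E\le\frac q5-3$.

- (i): $\operatorname{wt}(y)\le\frac{8q-2+\frac{27}4q+14}3=\frac{59q}{12}+4\le\frac{27q}4-E-2$, since $E\le\frac q5-3\le\frac{11q}6-6$.
- (ii′), $l=1$: $\operatorname{wt}(y)-y_1\le\frac{4q-2+\frac{27}4q+14}5=\frac{43q}{20}+\frac{12}5\le\frac{11q}4-1-E$, since $E\le\frac q5-3\le\frac{3q-17}5$.
- (ii′), $l=3$: $\operatorname{wt}(y)-y_3\le\frac{16q-4+\frac{27}4q+14}5=\frac{91q}{20}+2\le\frac{19q}4-1-E$, since $E\le\frac q5-3$.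
- (ii′), $l\ge5$: $\operatorname{wt}(y)-y_l\le\frac{59q}{12}+4\le\frac{23q}4-1-E$, since $E\le\frac q5-3\le\frac{5q}6-5$.

Hence $\operatorname{cat}(\mathrm{SO}(n))\ge L+E+1=L+\lfloor q/5\rfloor-2$. Together with Case II this is Theorem B(b). $\square$

## 11. The uniform bound $\max(1,\frac n{20}-3)$

*Proof of Corollary C.* Every $n\ge41$ not of the form $2^k+i$, $1\le i\le8$, lies in some $[2q+9,4q]$ with $q=2^k\ge16$: these intervals are $[41,64]$, $[73,128]$, and so on, and the gaps between them are $[4q+1,4q+8]$.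

If $3q<n\le4q$, then $\lfloor q/5\rfloor-2\ge\frac q5-3\ge\frac n{20}-3$, and Theorem B(b) applies.

If $2q+9\le n\le3q$, then $\lfloor q/3\rfloor-4\ge\frac q3-5\ge\frac n9-5\ge\frac n{20}-3$. The last inequality says $\frac{11n}{180}\ge2$, which holds since $n\ge41$. So Theorem B(a) applies.

The lower bound $L(n)+1$ is Theorem A in both ranges. $\square$

Thus $\operatorname{cat}(\mathrm{SO}(n))>n-1+(n-1)'$ for all $n\in[2^k+9,2^{k+1}]$ with $k\ge4$, in particular for $n=25,\dots,32$ and $n=41,\dots,64$, and Question 1.1 has a negative answer.
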